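\title{The Cartesian square of the Chacon system\\ is not loosely Bernoulli}

\begin{abstract}
We prove that the Cartesian square of the Chacon system is not loosely Bernoulli. A matching between the names of two pairs of points forces the relative phases of the pairs, which are differences of ternary digit counts, to agree modulo a fixed power of $3$. Averaging the discrepancy of the phases over triadic intervals gives a process indexed by scale. It has bounded increments, its noise is bounded below at many scales, and the matching can steer it only by a drift with bounded square sum. A potential function argument, iterated along a tower of scales, shows that such a process cannot end in the set required by the matching. As consequences we decide loose Bernoullicity for all Cartesian powers and for all ergodic finite self-joinings of the system.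
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\tau$ be the substitution $0\mapsto 0010$, $1\mapsto 1$ on the alphabet $\{0,1\}$, and let $B_j=\tau^j(0)$. Thus $B_0=0$, $B_1=0010$, $B_2=0010\,0010\,1\,0010$, and in general $B_{j+1}=\tau^j(0010)=B_jB_j1B_j$. The \emph{Chacon system} is the set $X\subset\{0,1\}^{\mathbb Z}$ of all sequences each of whose finite blocks occurs in some $B_n$, with the shift $(\sigma x)_t=x_{t+1}$. We take the following facts as known. The system $(X,\sigma)$ has a unique invariant Borel probability measure $\mu$; the system $(X,\mu,\sigma)$ is weakly mixing but not strongly mixing, is prime, has minimal self-joinings, and has zero entropy and singular spectrum. In particular $T=\sigma\times\sigma$ on $(X\times X,\mu\times\mu)$ is ergodic and has zero entropy.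

For words $u=u_1\dots u_N$ and $v=v_1\dots v_N$ over one alphabet, a \emph{matching} is a list of index pairs $(i_1,j_1),\dots,(i_k,j_k)$ with $i_1<\dots<i_k$, $j_1<\dots<j_k$ and $u_{i_m}=v_{j_m}$ for all $m$, and $\bar f(u,v)=1-k/N$, where $k$ is the largest size of a matching. So $\bar f(u,v)$ is the fraction of symbols that must be deleted from each word to make the two words equal. It ignores small changes of timing: $0101\dots01$ and $1010\dots10$ differ in every place, but their $\bar f$-distance is $1/N$.

Let $S$ be an ergodic transformation of zero entropy and $P$ a finite partition. The \emph{$P$-$N$-name} of a point $z$ is the list of the atoms of $P$ containing $z,Sz,\dots,S^{N-1}z$; points have the same name exactly when they lie in the same atom of $\bigvee_{i=0}^{N-1}S^{-i}P$. The pair $(S,P)$ is \emph{loosely Bernoulli} if for every $\varepsilon>0$ and all sufficiently large $N$ there is a collection of atoms of $\bigvee_{i=0}^{N-1}S^{-i}P$ of total measure greater than $1-\varepsilon$ any two of which have names at $\bar f$-distance less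 than $\varepsilon$. The transformation $S$ is loosely Bernoulli if this holds for every finite $P$. In words: up to deleting few symbols, there is essentially one name of each large length. For zero entropy, $S$ is loosely Bernoulli if and only if it is Kakutani equivalent to an irrational rotation of the circle; we work with the definition and do not use this equivalence.

The system $(X,\mu,\sigma)$ is loosely Bernoulli for a simple reason: every point is a concatenation of copies of $B_j$ and rare extra symbols $1$, so one deletes the extra symbols and matches the copies of $B_j$ in order (Proposition~\ref{prop:one}). In the square, the same deletions must serve both coordinates. Whether $T$ is loosely Bernoulli is recorded as not known in \cite{BCE}, and this is the question we answer. One might guess that the answer is yes. A finite partition sees only how the blocks of a fixed level $j$ of the two coordinates are placed relative to each other; this relative position takes finitely many values, and deleting an $\varepsilon$-fraction of a long name slides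 it against another name across a great many blocks. The difficulty is that the relative positions must agree not at some times but at most times, along a time change that has slope nearly $1$. We show that this is impossible.

Put $h_j=|B_j|$. Every $x\in X$ decomposes canonically into copies of $B_j$ and single symbols $1$ (Lemma~\ref{lem:blocks}). Let $r_j(x,t)\in\{0,\dots,h_j-1\}\cup\{*\}$ be the position of time $t$ in the copy of $B_j$ that contains it, with value $*$ if there is none, and let $P_j$ be the partition of $X$ according to $r_j(x,0)$. Given $k_0$, let $\bar f_L(p,p')$ be the $\bar f$-distance of the $(P_{k_0}\times P_{k_0})$-$L$-names of $p,p'\in X\times X$ under $T$, and write $\mu^4$ for the product measure on $X^4$.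

\begin{theorem}\label{thm:main}
There are $k_0\in\mathbb N$, $\alpha>0$ and arbitrarily large $L$ such that
\[
\mu^4\{(p,p'):\bar f_L(p,p')\ge\alpha\}\ge 0.45 .
\]
Hence $T=\sigma\times\sigma$ is not loosely Bernoulli.
\end{theorem}

The second assertion follows from the first. If $(T,P_{k_0}\times P_{k_0})$ were loosely Bernoulli, then $\varepsilon=\min(\alpha,0.1)$ would give $\mu^4\{\bar f_L<\alpha\}\ge(1-\varepsilon)^2\ge0.81$ for all large $L$, and $0.81+0.45>1$. The proof of the first assertion uses no property of $\mu$ except $\sigma$-invariance.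

An \emph{$r$-fold self-joining} of $(X,\mu,\sigma)$ is a probability measure on $X^r$ that is invariant under $\sigma\times\dots\times\sigma$ and has all marginals equal to $\mu$. Two coordinates $a,b$ are \emph{related by a power of $\sigma$} if $x_b=\sigma^nx_a$ almost surely for some $n\in\mathbb Z$. Let $\sigma^{\times r}$ be the product of $r$ copies of $\sigma$ with the product measure (countably many copies if $r=\infty$); it is ergodic by weak mixing.

\begin{theorem}\label{thm:comp}
Let $k_0$ and $\alpha$ be as in Theorem~\ref{thm:main}.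
\begin{enumerate}
\item[(1)] $\int\bar f_L\,d\mu^4\ge0.45\,\alpha$ for every $L\ge1$. The same holds, with another positive constant and for all large $L$, for the names with respect to the generating partition of $X\times X$ according to $(x_0,y_0)$.
\item[(2)] For $1\le r\le\infty$, $\sigma^{\times r}$ is loosely Bernoulli if and only if $r=1$. No loosely Bernoulli system of zero entropy has $T$ as a factor.
\item[(3)] An ergodic self-joining of finitely many copies of $(X,\mu,\sigma)$ is loosely Bernoulli if and only if any two of its coordinates are related by a power of $\sigma$.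
\end{enumerate}
\end{theorem}

Section~\ref{sec:phase} isolates the obstruction in an example and outlines the proof of Theorem~\ref{thm:main}, which occupies Sections~\ref{sec:path}--\ref{sec:proof}. Throughout, $\|\xi\|$ is the distance from $\xi$ to the nearest integer, $\log^+=\max(\log,0)$, and $C$ denotes a constant that may change from line to line and does not depend on $k_0$, on the length $L$, on the points or on the matching. The integer $k_0$ is chosen last, large in terms of all such constants.

\section{Blocks, spacers and ternary digits}\label{sec:blocks}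

We have $h_0=1$ and $h_{j+1}=3h_j+1$, so $h_j=(3^{j+1}-1)/2\ge3^j$. The number
\[
H_j=h_j+\tfrac12=\tfrac12\,3^{j+1}
\]
scales exactly: $H_{j+1}=3H_j$.

\begin{lemma}\label{lem:blocks}
For each $j\ge0$, every $x\in X$ is in a canonical way a concatenation of copies of $B_j$, called \emph{$j$-blocks}, and single symbols $1$, called \emph{$j$-spacers}, such that: between consecutive $j$-blocks there is at most one $j$-spacer; each $(j+1)$-block consists of a $j$-block, a $j$-block, a $j$-spacer and a $j$-block; $r_j(\sigma x,t)=r_j(x,t+1)$; and the sets $\{x:r_j(x,0)=r\}$ are clopen. Moreover $\mu\{r_j(\cdot,0)=*\}\le1/h_j$, and the sets $\{r_j(\cdot,0)=r\}$, $0\le r<h_j$, have equal measure.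
\end{lemma}

\begin{proof}
Let $w=B_{n-1}$, $n\ge1$; it begins with $0$. Call a symbol $1$ of $\tau(w)$ \emph{internal} if it lies in an image $0010$ of a letter $0$, and a \emph{spacer} if it is the image of a letter $1$. An internal $1$ has $0$ on both sides, so $11$ in $\tau(w)$ comes from $11$ in $w$; by induction no $B_n$, and no point of $X$, contains $11$. An internal $1$ is preceded by $00$. A spacer is preceded by $0010$, because $w$ begins with $0$ and does not contain $11$. So the decomposition of $\tau(w)$ is given by a local rule: a $1$ is a spacer if and only if it is preceded by $10$, and an image of $0$ starts at $t$ if and only if $001$ occurs at $t$.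

Apply this rule to $x\in X$. Every window of $x$ occurs in some $\tau(w)$, and the rule gives the same result in $x$ and in $\tau(w)$ except possibly at the first two and last two places of the window. Hence $x$ is a concatenation of words $0010$ and spacers. Replace each such word by $0$, and index the resulting sequence $x^{(1)}$ so that its coordinate $0$ is the letter whose image covers time $0$. A finite block of $x^{(1)}$ occurs in some $w$ as above (use the window of $x$ that extends its image by two places on each side), so $x^{(1)}\in X$. The map $x\mapsto x^{(1)}$ and the position of time $0$ in the image of its letter are continuous, since the rule is local. Iterate, and let the $j$-blocks and $j$-spacers of $x$ be the images under $\tau^j$ of the letters $0$ and $1$ of $x^{(j)}$. The structural assertions follow because $x^{(j)}$ contains no $11$ and is itself a concatenation of words $0010$ and spacers.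

Distinct $j$-spacers are more than $h_j$ apart, so the sets $\sigma^{-t}\{r_j(\cdot,0)=*\}$, $0\le t\le h_j$, are disjoint. Finally $\sigma\{r_j(\cdot,0)=r\}=\{r_j(\cdot,0)=r+1\}$ for $0\le r<h_j-1$.
\end{proof}

Let $\nu(n)$ be the number of digits $1$ in the ternary expansion of the integer $n\ge0$, and let $\chi(n)=\nu(n)-\nu(n-1)$ for $n\ge1$.

\begin{lemma}\label{lem:offset}
Let $i\le K$ and number the $i$-blocks in a $K$-block by $n=0,\dots,3^{K-i}-1$. The $n$-th one starts at offset $nH_i-\frac12\nu(n)$. Moreover $\chi(n)=\pm1$, and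
\begin{equation}\label{eq:chi}
\chi(3q+1)=1,\qquad\chi(3q+2)=-1,\qquad\chi(3q)=\chi(q).
\end{equation}
\end{lemma}

\begin{proof}
The three $j$-blocks of a $(j+1)$-block start at offsets $0,h_j,2h_j+1$, that is, at $dH_j-\frac12\nu(d)$ for $d=0,1,2$. If $n=\sum_{i\le j<K}d_j3^{j-i}$, the $n$-th $i$-block lies in the $j$-block of index $d_j$ within its $(j+1)$-block, for each $j$. Sum the offsets and use $H_j=3^{j-i}H_i$. If the last nonzero digit of $n$ is $d$, then $n-1$ arises by replacing $d$ by $d-1$ and the trailing digits $0$ by $2$. So $\chi(n)=1$ if $d=1$ and $\chi(n)=-1$ if $d=2$, which gives \eqref{eq:chi}.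
\end{proof}

Thus blocks $n-1$ and $n$ start $H_i-\frac12\chi(n)$ apart: they are adjacent if $\chi(n)=1$ and separated by a spacer if $\chi(n)=-1$. A point of $X$ is a clock with mean period $H_i$ that runs ahead of schedule by $\frac12\nu(n)$. For example, the nine $1$-blocks of $B_3$ have $\nu=0,1,0,1,2,1,0,1,0$ and, as $H_1=\frac92$, start at $0,4,9,13,17,22,27,31,36$.

\begin{proposition}\label{prop:one}
$(X,\mu,\sigma)$ is loosely Bernoulli.
\end{proposition}

\begin{proof}
Let $P'$ be a finite partition and $\varepsilon>0$. If $\rho\le r_j(x,0)<h_j-\rho$, then $r_j(x,0)$ determines $x$ on $[-\rho,\rho]$, and these values of $r_j$ have measure tending to $1$ as $j\to\infty$. Since cylinder sets approximate measurable sets, there are $j$ with $1/h_j<\varepsilon$ and a partition $P''$ coarser than $P_j$, labeled like $P'$, with $\mu(P'\ne P'')<\varepsilon$. By the ergodic theorem, for large $N$ there is a set $Y$ of measure greater than $1-\varepsilon$ on which the $P'$- and $P''$-$N$-names disagree in at most $\varepsilon N$ places. Select the atoms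 of $\bigvee_{i<N}\sigma^{-i}P'$ that meet $Y$. Among any $h_j+1$ consecutive times a $j$-block starts, so $[0,N)$ contains at least $\frac{N}{h_j+1}-2$ full $j$-blocks of any point. Matching these in order gives $\bar f\le\frac1{h_j+1}+\frac{2h_j}N$ for the $P_j$-names of any two points, hence for their $P''$-names. For two points of $Y$, discarding the matched pairs at which a $P'$-label differs from the $P''$-label gives $\bar f\le\frac1{h_j+1}+\frac{2h_j}N+2\varepsilon<4\varepsilon$ for the $P'$-names when $N$ is large.
\end{proof}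

\section{The relative phase and the plan of the proof}\label{sec:phase}

Fix $k_0<K$. Suppose that the times $0,\dots,L-1$ lie in one $K$-block of $x$, which starts at time $b_x=-r_K(x,0)$. For $t\in[0,L)$ let $a_x(t)=\nu(n)$, where $n$ is the index in the $K$-block of the last $k_0$-block that starts at or before $t$. If $t$ is an integer and not a $k_0$-spacer, Lemma~\ref{lem:offset} gives $t=b_x+nH_{k_0}-\frac12a_x(t)+r_{k_0}(x,t)$. For a pair $p=(x,y)$ of such points define the \emph{relative phase}
\[
\Phi_p(t)=a_x(t)-a_y(t)-2(b_x-b_y).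
\]
Subtracting the equations for $x$ and $y$, the time $t$ cancels, and since $2H_{k_0}=3^{k_0+1}$,
\begin{equation}\label{eq:phase}
2\bigl(r_{k_0}(x,t)-r_{k_0}(y,t)\bigr)\equiv\Phi_p(t)\pmod{3^{k_0+1}}
\end{equation}
whenever $t$ is a $k_0$-spacer of neither point. So if time $t$ of $p$ is matched with time $t'$ of $p'$, then $\Phi_p(t)\equiv\Phi_{p'}(t')$. For single points $x,x'$ the corresponding relation still contains $t'-t$, which the matching adjusts at the cost of one deletion per spacer. For pairs there are two relations and one free quantity $t'-t$, and one constraint survives.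

\begin{example}\label{ex:small}
Let $k_0=1$, $K=3$, $L=36$, $b_x=0$, $b_y=-4$: the point $y$ is one block ahead of $x$. While $x$ reads block $n$, which starts at some time $s$, the point $y$ reads block $n+1$, which starts at time $s$ if $\chi(n+1)=1$ and at time $s+1$ if $\chi(n+1)=-1$. So the name of $p=(x,y)$ is a concatenation of the words
\[
\mathsf A=(0,0)(1,1)(2,2)(3,3),\qquad \mathsf B=(0,*)(1,0)(2,1)(3,2)(*,3)
\]
in the order $\chi(1),\dots,\chi(8)={+}{-}{+}{+}{-}{-}{+}{-}$, that is, $\mathsf{ABAABBAB}$. Away from spacers $\Phi_p=-8-\chi(n+1)$, which is $0$ modulo $9$ on $\mathsf A$ and $2$ modulo $9$ on $\mathsf B$, in agreement with \eqref{eq:phase}. For $p'=(x',x')$ we have $\Phi_{p'}=0$ and all symbols of the name are diagonal. Only the $16$ symbols of the words $\mathsf A$ can be matched, so $\bar f_{36}(p,p')\ge\frac59$.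
\end{example}

In the example the phase of $p$ fluctuates and that of $p'$ does not. In general both fluctuate, by $\pm1$ each time one of the four clocks enters a new block, and we must show that no time change makes the fluctuations cancel modulo $3^{k_0+1}$. Here is the plan, in heuristic terms.

Draw a matching that omits less than a fraction $\alpha$ of the symbols as a path $(u(s),v(s))$, $0\le s\le L$, and let $F(s)=\Phi_{p'}(v(s))-\Phi_p(u(s))$. The function $F$ is a sum over levels $j$ of indicators that the $j$-th ternary digit of a clock is $1$, and the level-$j$ term oscillates on time scale $3^j$. Averaging over an interval of length about $3^i$ removes the levels below $i$. Pick $s$ at random and let $W_i$ be the average over the triadic interval of length about $3^i$ containing $s$. As $i$ decreases from $K-2$ to $k_0$, $W_i$ starts at a number that does not depend on the matching, moves by bounded steps, and must end within $C$ of $3^{k_0}\mathbb Z$, a set of small density.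

\emph{Drift.} If the path had constant slope, $W_i$ would be a martingale. Changes of slope produce a drift of size at most $C\kappa_i$, where $\sum_i\mathbb E\kappa_i^2\le1$ (Sections~\ref{sec:path} and~\ref{sec:process}).

\emph{Noise.} The martingale part has variance bounded below near level $i$ unless the four clocks are aligned in pairs at that level, which forces $W_i$ to be close to $3^{i+2}\mathbb Z$ (Section~\ref{sec:noise}). Levels where this fails are called active.

\emph{Drift against noise.} Over $N$ levels the noise has size $\sqrt N$, and a drift using a share $e$ of the budget has size at most $C\sqrt{Ne}$. These are comparable, so the drift can win once. But to steer $W$ into intervals of length $3^{i_-}$ with spacing $3^{i_+}$ it must win in each of about $\ell=i_+-i_-$ geometric ranges of the number $N\in[9^{i_-},9^{i_+}]$ of remaining levels, and its total effect is $\sum_r\sqrt{e_r}\le C\sqrt\ell$, much less than $\ell$ (Sections~\ref{sec:potential} and~\ref{sec:stage}).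

\emph{Feedback.} The noise depends on the activity of levels, and activity is read from the ternary digits of $W$ itself, so the matching could try to steer $W$ to a value with few active levels below. Such values form a sparse set, and the previous step shows that it is hit with small probability, provided that there were many active levels higher up. Randomizing $W$ modulo $3^{k}$ takes about $9^k$ levels, so the induction runs along a tower $k_{n+1}=3^{6k_n}$. At the top, activity comes from the independent uniform positions of the four points in their $K$-blocks (Section~\ref{sec:proof}).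

\section{The matching path and the averaged discrepancy}\label{sec:path}

Let $k_{n+1}=3^{6k_n}$. Fix $Q\ge1$ and put $K=k_Q$, $L=\lfloor h_K/10\rfloor$. Since $h_K/10=(27\cdot3^{K-2}-1)/20$, we have $L=\theta3^{K-2}$ with $1<\theta<2$. Let $\Omega$ be the set of $(p,p')=((x,y),(x',y'))$ such that for each \emph{clock} $c\in\{x,y,x',y'\}$ the times $0,\dots,L-1$ lie in one $K$-block of $c$, that is, $r_K(c,0)\in\{0,\dots,h_K-L\}$. By Lemma~\ref{lem:blocks},
\begin{equation}\label{eq:omega}
\mu^4(\Omega)\ge\bigl(0.9(1-1/h_K)\bigr)^4\ge0.89^4\ge0.62 .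
\end{equation}
Fix $(p,p')\in\Omega$. For $t\in[0,L)$ and $k_0\le j<K$ let $d^c_j(t)\in\{0,1,2\}$ be the index, within its $(j+1)$-block, of the last $j$-block of $c$ starting at or before $t$; so a spacer is attached to the block before it. For $k_0\le i\le K$ put
\[
a^{(i)}_c(t)=\sum_{i\le j<K}1_{[d^c_j(t)=1]},\qquad a^{(i)}_c(L)=a^{(i)}_c(L-1).
\]
This is $\nu(n)$ for the index $n$ of the last $i$-block starting at or before $t$. Hence $a_c^{(k_0)}=a_c$, and $a_c^{(i)}$ changes by $\pm1$ when a new $i$-block starts, so that
\begin{equation}\label{eq:slow}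
|a_c^{(i)}(t)-a_c^{(i)}(t_0)|\le 3^{-i}|t-t_0|+2 .
\end{equation}

Fix an optimal matching of the names of $p$ and $p'$. Draw the monotone lattice path from $(0,0)$ to $(L,L)$ with a diagonal step from $(t,t')$ to $(t+1,t'+1)$ for each matched pair $(t,t')$, a horizontal unit step for each unmatched index of $p$, and a vertical unit step for each unmatched index of $p'$. Parametrize it as $(u(s),v(s))$ by $s=(u+v)/2\in[0,L]$. Then $du/ds=1+\delta$ and $dv/ds=1-\delta$, where $\delta=0,1,-1$ on diagonal, horizontal and vertical steps. Diagonal steps have $s$-length $1$ and the others $\frac12$, so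
\begin{equation}\label{eq:cost}
\frac1L\int_0^L|\delta|\,ds=\bar f_L(p,p').
\end{equation}
Put $u_x=u_y=u$, $u_{x'}=u_{y'}=v$, and give the clocks the signs $\varsigma_{x'}=\varsigma_y=1$, $\varsigma_x=\varsigma_{y'}=-1$. Then $\sum_c\varsigma_c=0$ and $\sum_c\varsigma_cu_c=0$. With $E=\sum_c\varsigma_cb_c\in\mathbb Z$ let
\[
F^{(i)}(s)=\sum_c\varsigma_c\,a_c^{(i)}(u_c(s))-2E ,
\]
so that $F^{(k_0)}(s)=\Phi_{p'}(v(s))-\Phi_p(u(s))$.

\begin{lemma}\label{lem:cong}
The set of $s\in[0,L)$ with $F^{(k_0)}(s)\in3^{k_0+1}\mathbb Z$ has Lebesgue measure at least $L\bigl(1-\bar f_L(p,p')-3/h_{k_0}\bigr)$.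
\end{lemma}

\begin{proof}
Let $s$ lie inside the diagonal step of a matched pair $(t,t')$, and suppose $t$ is a $k_0$-spacer of neither $x$ nor $y$. Then $r_{k_0}(x',t')=r_{k_0}(x,t)\ne*$ and $r_{k_0}(y',t')=r_{k_0}(y,t)\ne*$, and \eqref{eq:phase} for $p$ and $p'$ gives the congruence. The diagonal steps have total length $L(1-\bar f_L)$, and $x,y$ together have at most $2L/h_{k_0}+2\le3L/h_{k_0}$ spacers of level $k_0$ in $[0,L)$.
\end{proof}

For $k_0\le i\le K-2$, the \emph{intervals of level $i$} are the $3^{K-2-i}$ half-open intervals of length $\theta3^i$ that partition $[0,L)$; let $J^{(i)}(s)$ be the one containing $s$. Each interval of level $i>k_0$ has three \emph{children} of level $i-1$. Let $\bar\delta_J$ be the mean of $\delta$ on $J$, so $|u(J)|=|J|(1+\bar\delta_J)$ and $|v(J)|=|J|(1-\bar\delta_J)$. Let $\bar a_c(I)$ be the mean of $a_c$ over an interval $I\subset[0,L]$. If $|\bar\delta_J|\le\frac12$, define the \emph{averaged discrepancy}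
\[
w(J)=\sum_c\varsigma_c\,\bar a_c(u_c(J))-2E .
\]
We average each clock in its own time, and not $F^{(k_0)}$ in the variable $s$, because in its own time the low digits of a clock are equidistributed whatever the matching does. The next lemma makes this precise: over a long interval each level below $i$ contributes $\frac13$ on average.

\begin{lemma}\label{lem:avg}
Let $k_0\le i\le K$, $t_0\in[0,L]$, and let $I\subset[0,L]$ be an interval of positive length all of whose points are within $4\cdot3^i$ of $t_0$. Then
\[
\Bigl|\int_I\Bigl(a_c(t)-a_c^{(i)}(t_0)-\frac{i-k_0}3\Bigr)dt\Bigr|\le C|I|\Bigl(1+\log^+\frac{3^i}{|I|}\Bigr).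
\]
\end{lemma}

\begin{proof}
By \eqref{eq:slow}, $|a_c^{(i)}(t)-a_c^{(i)}(t_0)|\le6$ on $I$. It remains to bound $\sum_{k_0\le j<i}\gamma_j$, where $\gamma_j=|\int_I(1_{[d^c_j=1]}-\frac13)\,dt|\le|I|$. Call a $(j+1)$-block together with its trailing spacer, of length $\mathsf t\in\{0,1\}$, a cycle. In a cycle the set $\{d_j^c=1\}$ is the middle $j$-block and the spacer after it, so the integral over a cycle is $h_j+1-\frac13(3h_j+1+\mathsf t)=\frac13(2-\mathsf t)\in[0,1]$. Cycles have length between $3^j$ and $3^{j+2}$. The interval $I$ consists of at most $|I|3^{-j}$ full cycles and two partial ones, so $\gamma_j\le18\cdot3^j+|I|3^{-j}$. Over the levels with $18\cdot3^j\le|I|$ both terms are geometric series with sum at most $\frac32|I|$. The levels $j<i$ with $18\cdot3^j>|I|$ number at most $C(1+\log^+(3^i/|I|))$, and each contributes at most $|I|$.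
\end{proof}

If $J$ has level $i$ and $|\bar\delta_J|\le\frac12$, then $\frac123^i\le|u_c(J)|\le3\cdot3^i$. Apply the lemma with $I=u_c(J)$, $t_0=u_c(s)$; the terms $\frac{i-k_0}3$ cancel because $\sum_c\varsigma_c=0$. So there is an absolute constant $C_0$ with
\begin{equation}\label{eq:wF}
|w(J)-F^{(i)}(s)|\le C_0\qquad(s\in J).
\end{equation}

\begin{lemma}\label{lem:step}
There are absolute constants $C_1\ge1$ and $C_2$ with the following property. Let $J$ have level $i>k_0$ and children $J_1,J_2,J_3$, let the mean of $|\delta|$ on $J$ be at most $\frac16$, and put $\kappa(J)^2=\frac13\sum_e(\bar\delta_{J_e}-\bar\delta_J)^2$. Then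
\[
|w(J_e)-w(J)|\le\tfrac12C_1,\qquad\Bigl|\tfrac13\sum_ew(J_e)-w(J)\Bigr|\le C_2\,\kappa(J).
\]
\end{lemma}

\begin{proof}
The mean of $|\delta|$ on each child is at most $\frac12$, so $w(J_e)$ is defined. By \eqref{eq:wF} at levels $i$ and $i-1$ and $|F^{(i)}-F^{(i-1)}|\le4$, the first bound holds with $C_1=4C_0+8$. For the second let $c\in\{x,y\}$; for $c\in\{x',y'\}$ replace $\delta$ by $-\delta$. The mean over $u(J)$ weights the children by their image lengths: $\bar a_c(u(J))=\frac13\sum_e\frac{1+\bar\delta_{J_e}}{1+\bar\delta_J}\,\bar a_c(u(J_e))$. Since $\sum_e(\bar\delta_J-\bar\delta_{J_e})=0$, for every real $\rho$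
\[
\tfrac13\sum_e\bar a_c(u(J_e))-\bar a_c(u(J))=\tfrac13\sum_e\frac{\bar\delta_J-\bar\delta_{J_e}}{1+\bar\delta_J}\,\bigl(\bar a_c(u(J_e))-\rho\bigr).
\]
Take $\rho=a_c^{(i)}(t_0)+\frac{i-k_0}3$ with $t_0\in u(J)$. As $|u(J_e)|\ge\frac163^i$, Lemma~\ref{lem:avg} bounds the last factor by $C$. Also $1+\bar\delta_J\ge\frac56$, and $\frac13\sum_e|\bar\delta_J-\bar\delta_{J_e}|\le\kappa(J)$ by the Cauchy--Schwarz inequality.
\end{proof}

\section{Noise at unaligned levels}\label{sec:noise}

We now show that $w$ must vary among the descendants of an interval. Let $m\ge5$ be an integer to be fixed below, put $\delta_0=3^{-3m}$, and call an interval $J$ \emph{tame} if the mean of $|\delta|$ on $J$ is at most $\delta_0$. On a tame interval the path is so close to a line of slope $1$ that, $m$ generations down, the time change can be ignored. The problem then concerns four translates of one explicit function.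

Extend $\nu$ to $[0,\infty)$ by linear interpolation between integers; it is $1$-Lipschitz, with slope $\chi(n)$ on $[n-1,n]$. At an integer $n\ge1$ the slope changes by $\chi(n+1)-\chi(n)$. By \eqref{eq:chi} this is $-2$ if $n\equiv1\pmod3$, it is $\chi(q)+1$ if $n=3q-1$, and $1-\chi(q)$ if $n=3q$. So the kinks of $\nu$ are the \emph{peaks}, of slope change $-2$, at all $n\equiv1\pmod3$, and the \emph{valleys}, of slope change $+2$, one for each $q\ge1$, at $3q-1$ if $\chi(q)=1$ and at $3q$ if $\chi(q)=-1$ (Figure~\ref{fig:nu}). The peaks are periodic and the valleys are not. In a signed sum of translates of $\nu$, a peak can be canceled by a peak of opposite sign, which requires alignment modulo $3$, or by a valley of the same sign, which cannot happen four times in a row.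

\begin{figure}[ht]
\centering
\begin{tikzpicture}[x=0.6cm,y=0.6cm]
\draw[->] (0,0) -- (19.8,0);
\foreach \x in {0,3,6,9,12,15,18} \draw (\x,0) -- (\x,-0.2) node[below] {\small $\x$};
\draw[thick] (0,0)--(1,1)--(2,0)--(4,2)--(6,0)--(7,1)--(8,0)--(10,2)--(11,1)--(13,3)--(15,1)--(16,2)--(18,0)--(19,1);
\foreach \x/\y in {1/1,4/2,7/1,10/2,13/3,16/2} \fill (\x,\y) circle (2.5pt);
\foreach \x/\y in {2/0,6/0,8/0,11/1,15/1,18/0} \draw[fill=white] (\x,\y) circle (2.5pt);
\end{tikzpicture}
\caption{The piecewise linear interpolation of $\nu(n)$, the number of digits $1$ in the ternary expansion of $n$. The peaks (black) sit at $n\equiv1\pmod 3$; the valleys (white) sit at $2,6,8,11,15,18$ and are not equally spaced.}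
\label{fig:nu}
\end{figure}

\begin{lemma}\label{lem:noise}
There are absolute constants $m\ge5$, $V_0\in(0,1)$ and $k_*$ such that the following holds. Let $k_0\ge k_*$, $k_0+m\le i\le K-6$, and let $J$ be a tame interval of level $i+4$ with $\|w(J)/3^{i+2}\|\ge\frac1{10}$. Then the values $w(J')$ on the $3^m$ descendants $J'$ of $J$ of level $i+4-m$ have variance at least $V_0$.
\end{lemma}

\begin{proof}
In this proof $C$ does not depend on $m$. Let $J=[s_0,s_0+|J|)$, $l=3^{-m}|J|$, $J^\circ=[s_0+l,s_0+|J|-l]$, and $\hat u_c(s)=u_c(s_0)+s-s_0$. By tameness $|u_c-\hat u_c|\le\delta_0|J|\le l$ on the closure of $J$, so $\hat u_c(J^\circ)$ lies in the closure $I_c$ of $u_c(J)$, and each $J'$ has mean of $|\delta|$ at most $3^{-2m}$. Suppose the variance is less than $V_0$, and let $w^*$ be the mean. Then $|w(J')-w^*|\le(3^mV_0)^{1/2}$ for every $J'$. For intervals $I\subset J^\circ$ put $\hat w(I)=\sum_c\varsigma_c\bar a_c(\hat u_c(I))-2E$.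

\emph{Step 1: removing the time change.} Let $t_c$ be the image under $\hat u_c$ of the midpoint of $J$, and let $\tilde a_c=a_c-a_c^{(i+4)}(t_c)-\frac{i+4-k_0}3$. As $|I_c|\le4\cdot3^{i+4}$, Lemma~\ref{lem:avg} at level $i+4$ applies to all intervals in $I_c$. Because $\xi\mapsto\xi(1+\log\frac1\xi)$ is increasing on $(0,1]$, it gives $|\int_I\tilde a_c|\le Cm\delta_0|J|$ if $|I|\le\delta_0|J|$, and $|\int_I\tilde a_c|\le Cml$ if $|I|\le l$.

Let $J'\subset J^\circ$. The intervals $u_c(J')$ and $\hat u_c(J')$ differ by at most two subintervals of $I_c$ of length at most $\delta_0|J|$, their lengths differ by at most $\delta_0|J|$, and the mean of $\tilde a_c$ on $u_c(J')$ is at most $Cm$ in absolute value since $|u_c(J')|\ge l/2$. Writing $A,\hat A$ for the two integrals of $\tilde a_c$,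
\[
\Bigl|\frac{\hat A}{l}-\frac{A}{|u_c(J')|}\Bigr|\le\frac{|\hat A-A|}{l}+\frac{|A|}{|u_c(J')|}\cdot\frac{\bigl||u_c(J')|-l\bigr|}{l}\le\frac{Cm\delta_0|J|}{l}=Cm3^{-2m}.
\]
So $|\hat w(J')-w^*|\le(3^mV_0)^{1/2}+C3^{-m}$. The maps $\hat u_c$ are translations, so $\hat w$ of a union of consecutive such $J'$ is the mean of the $\hat w(J')$ and satisfies the same bound.

Now let $[s,s+h_i]\subset J^\circ$, put $\Gamma(s)=\hat w([s,s+h_i])$, and let $I$ be the union of the $J'$ that meet $[s,s+h_i]$ in positive length. These $J'$ lie in $J^\circ$, and $I\setminus[s,s+h_i]$ consists of two intervals of length at most $l$. The integrals of $\tilde a_c$ over their images are at most $Cml$, the mean of $\tilde a_c$ on $\hat u_c(I)$ is at most $C$ because $|I|\ge3^i$, and $0\le|I|-h_i\le2l$. Splitting the difference of means as above and using $l/h_i\le C3^{-m}$,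
\begin{equation}\label{eq:flat}
|\Gamma(s)-w^*|\le(3^mV_0)^{1/2}+Cm3^{-m}.
\end{equation}

\emph{Step 2: sliding averages follow $\nu$.} A window of length $h_i$ sees each position of an $i$-block once, which removes the lower digits almost exactly. On the $i$-block of index $n$ we have $a_c=\nu(n)+a^\circ(r)$, where $0\le a^\circ\le i-k_0$ depends only on the position $r\in[0,h_i)$; on a spacer trailing this block $a_c=\nu(n)$, since the lower digits are all $2$. Let $\bar a^\circ$ be the mean of $a^\circ$. Let $[t,t+h_i)\subset[0,L)$, let $n$ be the index of the last $i$-block starting at or before $t$, let $r\in[0,h_i+1)$ be the distance from its start to $t$, and put $r'=\min(r,h_i)$. If block $n$ is the last one in the $K$-block, then $r=0$ and the window is that block. Otherwise the window covers the positions $[r',h_i)$ of block $n$, a part of a spacer of length $\vartheta\in[0,1]$, and the positions $[0,r'-\vartheta)$ of block $n+1$. If $\vartheta=0$ the integral of $a_c$ is $h_i\bar a^\circ+(h_i-r')\nu(n)+r'\nu(n+1)=h_i\bigl(\bar a^\circ+\nu(n+r'/h_i)\bigr)$.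 In general it differs from this by at most $i+1$, since on a set of length $\vartheta$ the value $\nu(n)$ replaces $\nu(n+1)+a^\circ$. Hence
\[
\bar a_c([t,t+h_i))=\bar a^\circ+\nu(n+r'/h_i)+O\bigl((i+1)3^{-i}\bigr).
\]
Let $a_c^*=a_c^{(i)}(t_c)$ and $t=\hat u_c(s)$. Then $|t-t_c|\le|J|\le162\cdot3^i$, so $|\nu(n)-a_c^*|\le C$ by \eqref{eq:slow}. From $t=b_c+nH_i-\frac12\nu(n)+r$ and $|r/H_i-r'/h_i|\le1/(2H_i)$ we get $(t-b_c+\frac12a_c^*)/H_i=n+r'/h_i+O(3^{-i})$. With $\eta=(s-s_0)/H_i$ and $\varphi_c=(u_c(s_0)-b_c+\frac12a_c^*)/H_i$ the left side is $\eta+\varphi_c$, which is positive because $t\ge l>0\ge b_c$. Since $\nu$ is $1$-Lipschitz and the terms $\bar a^\circ$ cancel,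
\begin{equation}\label{eq:Pi}
\Gamma(s)=\Pi(\eta)-2E+O\bigl((i+1)3^{-i}\bigr),\qquad\Pi(\eta)=\sum_c\varsigma_c\,\nu(\eta+\varphi_c).
\end{equation}

\emph{Step 3: the phases are not aligned.} Since $\sum_c\varsigma_cu_c(s_0)=0$, we have $\sum_c\varsigma_c\varphi_c=(\sum_c\varsigma_ca_c^*-2E)/3^{i+1}$. By Lemma~\ref{lem:avg} at level $i+4$ with $I=u_c(J)$ and $t_0=t_c$, and by $|a_c^{(i)}-a_c^{(i+4)}|\le4$, the numerator is within $C$ of $w(J)$. The hypothesis on $w(J)$ now gives, for $k_*$ large,
\begin{equation}\label{eq:unal}
\operatorname{dist}\Bigl(\sum_c\varsigma_c\varphi_c,\,3\mathbb Z\Bigr)\ge3\bigl(\tfrac1{10}-C3^{-i}\bigr)\ge\tfrac14 .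
\end{equation}
For clocks of opposite sign write $c\sim c'$ if $\operatorname{dist}(\varphi_c-\varphi_{c'},3\mathbb Z)<\frac1{16}$. We claim that some clock $c$ is related to neither clock of the opposite sign. Suppose not. Then either $x'\sim x$ and $y\sim y'$, or $x'\sim y'$ and $y\sim x$. Indeed, if $x'\sim x$ and $y\not\sim y'$, then $y$ must be related to $x$ and $y'$ to $x'$; if $x'\not\sim x$, then $x'$ must be related to $y'$ and $x$ to $y$. In both cases $\sum_c\varsigma_c\varphi_c$ is a sum of two differences, each within $\frac1{16}$ of $3\mathbb Z$, contrary to \eqref{eq:unal}.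

\emph{Step 4: a peak that is not canceled.} Let $c$ be as claimed and $\tilde c$ the other clock of the same sign. Peaks and valleys of a clock $c'$ now mean those of $\eta\mapsto\nu(\eta+\varphi_{c'})$. The function $\varsigma_c\Pi$ is piecewise linear, and positive slope changes come only from valleys of $c$, valleys of $\tilde c$, and peaks of the clocks of opposite sign. At distance less than $\frac1{16}$ from a peak of $c$ there is no valley of $c$, since kinks of $\nu$ are at integers, and no peak of opposite sign, since the peaks of $c'$ lie in $1-\varphi_{c'}+3\mathbb Z$ and $c\not\sim c'$.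

Among four consecutive peaks of $c$, one has no valley of $\tilde c$ at distance less than $\frac1{16}$. For the valleys of consecutive $q$ are $2$, $3$ or $4$ apart, with distance $3$ exactly when $\chi(q)=\chi(q+1)$, and those of nonconsecutive $q$ are at least $5$ apart. If all four peaks had a valley nearby, successive gaps between these valleys would be integers within $\frac18$ of $3$, hence equal to $3$, and $\chi$ would be constant on four consecutive $q$. But these contain $q\equiv1$ and $q+1\equiv2\pmod3$, where $\chi$ takes the values $1$ and $-1$.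

As $|J|/H_i=54\theta>54$, $2l/H_i=108\,\theta3^{-m}<1$ and $h_i<H_i$, the range of $\eta$ allowed in \eqref{eq:flat} has length more than $50$. So it contains $[\eta_0-\frac1{16},\eta_0+\frac1{16}]$ for such a peak $\eta_0$. On this interval $\varsigma_c\Pi$ is concave with slope change at most $-2$ at $\eta_0$, so
\[
\tfrac18\le\bigl|\Pi(\eta_0+\tfrac1{16})+\Pi(\eta_0-\tfrac1{16})-2\Pi(\eta_0)\bigr|\le4\bigl[(3^mV_0)^{1/2}+Cm3^{-m}+C(i+1)3^{-i}\bigr]
\]
by \eqref{eq:flat} and \eqref{eq:Pi}. Choose $m\ge5$ with $Cm3^{-m}\le0.01$, then $V_0=10^{-4}3^{-m}$, then $k_*$ with $C(i+1)3^{-i}\le0.01$ for $i\ge k_*$. The right side is at most $0.12<\frac18$, a contradiction.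
\end{proof}

\begin{remark}
Some hypothesis on $w(J)$ is needed: if $p'=p$ and the matching is the identity, then $w=0$ on all intervals. Alignment at one level need not persist at higher ones. For instance $\nu(\eta+3^a)-\nu(\eta)=\chi(q+1)$ for $\eta\in[3^aq,3^a(q+1)-1]$, so this difference is constant on long intervals but changes on scale $3^a$.
\end{remark}

\section{The process indexed by scale}\label{sec:process}

From now on $m,V_0,\delta_0$ are fixed and $k_0\ge k_*$. Put $\alpha=\delta_0/8$. In this section and in Proposition~\ref{prop:stage} we assume $(p,p')\in\Omega$ and $\bar f_L(p,p')<\alpha$.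

Let $s$ be uniformly distributed on $[0,L)$. We want to follow $w(J^{(i)}(s))$ as $i$ decreases, but Lemmas~\ref{lem:step} and~\ref{lem:noise} fail once $J^{(i)}(s)$ is not tame, and conditioning on tameness at all later levels would destroy the martingale structure. We therefore continue the process by coin tossing after the first failure, which keeps every estimate valid. Let $\xi_i=\pm1$ $(k_0<i\le K-2)$ be independent fair signs, independent of $s$. Say that $s$ is \emph{unstopped at level $i$} if $J^{(j)}(s)$ is tame for all $i\le j\le K-2$, and \emph{stopped at level $i$} otherwise. The interval $[0,L)$ is tame by \eqref{eq:cost}. The maximal intervals that are not tame are disjoint and have mean of $|\delta|$ above $\delta_0$, so by \eqref{eq:cost}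
\begin{equation}\label{eq:stop}
\mathbb P(s\text{ is stopped at level }k_0)\le\alpha/\delta_0=\tfrac18 .
\end{equation}
Let $\mathcal F_i$ be the finite $\sigma$-algebra generated by $J^{(i)}(s)$ and the $\xi_j$ with $j>i$. It increases as $i$ decreases, it decides whether $s$ is stopped at level $i$, and given $\mathcal F_i$ the interval $J^{(i')}(s)$, $i'<i$, is uniform among the descendants of $J^{(i)}(s)$. Write $w_i=w(J^{(i)}(s))$ when this is defined, and $\kappa_i=\kappa(J^{(i)}(s))$. Put $W_{K-2}=w([0,L))$ and $W_{i-1}=W_i+D_i+R_i$ for $k_0<i\le K-2$, where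
\[
\begin{aligned}
&D_i=w_{i-1}-\mathbb E[w_{i-1}|\mathcal F_i],\quad R_i=\mathbb E[w_{i-1}|\mathcal F_i]-w_i&&\text{if $s$ is unstopped at level $i$},\\
&D_i=C_1\xi_i,\quad R_i=0&&\text{otherwise}.
\end{aligned}
\]
Then $D_i$ is $\mathcal F_{i-1}$-measurable with $\mathbb E[D_i|\mathcal F_i]=0$, and $W_i=w_i$ if $s$ is unstopped at level $i$. By Lemma~\ref{lem:step},
\begin{equation}\label{eq:bounds}
|D_i|\le C_1,\qquad|R_i|\le C_2\kappa_i,\qquad|W_{i-1}-W_i|\le C_1 .
\end{equation}
The means $\bar\delta_{J^{(i)}(s)}$ form a martingale as $i$ decreases, and $\kappa_i^2$ is the conditional expectation of its squared increment. By orthogonality of increments and $|\delta|\le1$,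
\begin{equation}\label{eq:budget}
\mathbb E\Bigl[\sum_{k_0<j\le i}\kappa_j^2\Bigm|\mathcal F_i\Bigr]=\mathbb E\bigl[\bar\delta_{J^{(k_0)}}^{\,2}\bigm|\mathcal F_i\bigr]-\bar\delta_{J^{(i)}}^{\,2}\le1 .
\end{equation}
This is the budget for the drift. It does not use that $\alpha$ is small; the smallness of $\alpha$ enters only through \eqref{eq:stop} and Lemma~\ref{lem:cong}.

\begin{lemma}\label{lem:window}
Let $k_0+m\le i\le K-6$. On the event $\|W_{i+4}/3^{i+2}\|\ge\frac1{10}$, with sums over $i+5-m\le j\le i+4$,
\[
\mathbb E\Bigl[\sum_jD_j^2\Bigm|\mathcal F_{i+4}\Bigr]\ge\frac{V_0}2-mC_2^2\,\mathbb E\Bigl[\sum_j\kappa_j^2\Bigm|\mathcal F_{i+4}\Bigr].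
\]
\end{lemma}

\begin{proof}
If $s$ is stopped at level $i+4$, it is stopped at all lower levels and the left side is $mC_1^2\ge V_0/2$. Otherwise $J=J^{(i+4)}(s)$ is tame with $w(J)=W_{i+4}$, and its descendants up to $m$ generations have mean of $|\delta|$ at most $3^m\delta_0\le\frac16$. Define $D_j',R_j'$ by the formulas of the unstopped case for all $j$ in the window. Lemma~\ref{lem:step} gives $|D'_j|\le C_1$ and $|R_j'|\le C_2\kappa_j$, and $w_{i+4-m}-w(J)=\sum D_j'+\sum R_j'$. A variance is at most the second moment about any point, so Lemma~\ref{lem:noise}, the orthogonality of the $D_j'$ and $(\sum R'_j)^2\le m\sum R_j'^2$ give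
\[
V_0\le2\sum_j\mathbb E[D_j'^2|\mathcal F_{i+4}]+2mC_2^2\sum_j\mathbb E[\kappa_j^2|\mathcal F_{i+4}].
\]
Finally $D_j^2\ge D_j'^2$ pointwise: they are equal if $s$ is unstopped at level $j$, and $D_j^2=C_1^2$ otherwise.
\end{proof}

\section{A potential function}\label{sec:potential}

To show that $W$ rarely lands near given points we need a replacement for the heat kernel. There are two difficulties. First, the conditional variance of the noise is known only to lie between $\beta$ and $1$ times an upper bound, where $\beta$ is proportional to the fraction $\zeta$ of active levels; and the decay we obtain must beat the number of target intervals, which grows at the rate $\zeta\log(1/\zeta)$. A decay rate proportional to $\beta$ would not suffice, but $\sqrt\beta$ does. Second, the logarithm of the kernel should be Lipschitz, so that a drift changes it only linearly. For $\beta\in(0,1]$ let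
\[
g(y)=\tfrac1{10}\sqrt{\beta+y^2}+\tfrac15\sqrt{1+y^2},\qquad\psi=e^{-g},\qquad\gamma=\tfrac1{60}\sqrt\beta .
\]
Then $|g'|\le0.3$, so $|\psi'|\le0.3\,\psi$; also $\psi(y)\le e^{-0.3|y|}$, and $\psi$ is even and decreasing on $[0,\infty)$. The first term of $g$ makes a sharp tip with $g''(0)\ge\frac1{10}\beta^{-1/2}$, so that a variance of relative size $\beta$ lowers $\psi$ near $0$ at rate $\beta\cdot\beta^{-1/2}$. Away from $0$ the gain comes from widening the kernel.

\begin{lemma}\label{lem:pot}
There is $\varepsilon_*=\varepsilon_*(\beta)\in(0,\frac1{20})$ such that the following holds for $0<\varepsilon\le\varepsilon_*$. Let $Y$ be a random variable with $\mathbb EY=0$, $\mathbb EY^2\le\varepsilon$ and $\mathbb Ee^{\omega|Y|}\le2e^{\omega^2\varepsilon/2}$ for all $\omega\ge0$. Then for all real $y$: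
\begin{enumerate}
\item[(i)] $\mathbb E\psi(y+Y)\le e^{\gamma\varepsilon/2}\,\psi\bigl(y/\sqrt{1+\varepsilon}\bigr)$;
\item[(ii)] if also $\mathbb EY^2\ge\beta\varepsilon$, then $\mathbb E\psi(y+Y)\le e^{-\gamma\varepsilon/2}\,\psi\bigl(y/\sqrt{1+\varepsilon}\bigr)$.
\end{enumerate}
\end{lemma}

\begin{proof}
Write $\mathbb EY^2=\mathsf s\varepsilon$, $\mathsf s\in[0,1]$. From $\xi^6\le720e^\xi$ $(\xi\ge0)$ and $\mathbb Ee^{|Y|/\sqrt\varepsilon}\le2e^{1/2}$ we get $\mathbb EY^6\le C\varepsilon^3$; also $\mathbb Ee^{2|Y|}\le C$. So $\mathbb E|Y|^3e^{|Y|}\le C\varepsilon^{3/2}$ by the Cauchy--Schwarz inequality. The derivatives $g',g'',g'''$ are bounded in terms of $\beta$, so $|\psi'''|\le C_\beta\psi$, and $\psi(y+\xi)\le e^{|\xi|}\psi(y)$. Taylor's formula, $\psi''=(g'^2-g'')\psi$ and $1+\xi\le e^\xi$ give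
\[
\mathbb E\psi(y+Y)\le\psi(y)\exp\bigl(\tfrac12\mathsf s\varepsilon(g'^2-g'')(y)+C_\beta\varepsilon^{3/2}\bigr).
\]
Let $\bar y=y/\sqrt{1+\varepsilon}$, $g_1=\sqrt{\beta+y^2}$, $g_2=\sqrt{1+y^2}$. Then
\[
g'=\frac y{10g_1}+\frac y{5g_2},\qquad yg'=\frac{y^2}{10g_1}+\frac{y^2}{5g_2},\qquad g''=\frac\beta{10g_1^3}+\frac1{5g_2^3}.
\]
As $g'(y)/y$ is nonincreasing in $|y|$, $yg'(y)\le(1+\varepsilon)\bar yg'(\bar y)$. By convexity, $g(y)-g(\bar y)\ge(\sqrt{1+\varepsilon}-1)\bar yg'(\bar y)\ge\frac{\sqrt{1+\varepsilon}-1}{1+\varepsilon}\,yg'(y)\ge0.4\,\varepsilon\,yg'(y)$, since $(\sqrt{1+\varepsilon}+1)(1+\varepsilon)\le2.5$ for $\varepsilon\le\frac1{20}$. Hence $\mathbb E\psi(y+Y)\le\psi(\bar y)\exp(\varepsilon\Theta(y)+C_\beta\varepsilon^{3/2})$ with $\Theta=-0.4\,yg'+\frac12\mathsf s(g'^2-g'')$. Take $\varepsilon_*$ with $C_\beta\varepsilon_*^{1/2}\le\gamma/2$. It suffices to show that $\Theta\le0$, and that $\Theta\le-\gamma$ if $\mathsf s\ge\beta$.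

Let $|y|\ge1$. Then $g_1,g_2\le\sqrt2|y|$, so $0.4\,yg'\ge0.4\cdot0.3/\sqrt2>0.084$, while $\frac12g'^2\le0.045$ and $g''\ge0$. So $\Theta\le-0.039\le-\gamma$.

Let $|y|\le1$. Then $g'^2\le2(\frac1{100}+\frac{y^2}{25})=0.02+0.08y^2$ and $\frac1{5g_2^3}\ge\frac1{5\cdot2^{3/2}}\ge0.07$, so $\frac12\mathsf s(g'^2-g'')\le0.04y^2-\frac{\mathsf s\beta}{20g_1^3}$. Since $0.08y^2/g_2\ge0.05y^2$,
\[
\Theta\le-\frac{0.04y^2}{g_1}-\frac{0.08y^2}{g_2}+0.04y^2-\frac{\mathsf s\beta}{20g_1^3}\le-\frac{0.04y^2}{g_1}-\frac{\mathsf s\beta}{20g_1^3}\le0 .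
\]
Let $\mathsf s\ge\beta$. If $y^2\le\beta$, then $g_1^2\le2\beta$ and the last term is at most $-\beta^2/(20(2\beta)^{3/2})\le-\sqrt\beta/60$. If $y^2\ge\beta$, then $g_1\le\sqrt2|y|$ and $0.04y^2/g_1\ge0.04\sqrt{\beta/2}\ge\sqrt\beta/60$.
\end{proof}

We fix the remaining constants. Let $V=C_1^2\ge1$ and $\mathcal H(\zeta)=-\zeta\log\zeta-(1-\zeta)\log(1-\zeta)$. Choose $\zeta\in(0,\frac12)$ so small that, with $\beta=V_0\zeta/(96mV)\in(0,1]$ and $\gamma=\sqrt\beta/60$,
\begin{equation}\label{eq:entropy}
\mathcal H(\zeta)+\zeta\log3\le\tfrac\gamma4\log3 .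
\end{equation}
This is possible because the left side divided by $\sqrt\zeta$ tends to $0$ as $\zeta\to0$, while the right side is a constant times $\sqrt\zeta$. Let $\varepsilon_0=\frac12\varepsilon_*(\beta)<\frac1{40}$. These constants are absolute, and from now on $C$ may depend on them. The inequalities below that need $k_0$ large then hold for all stages $n$ at once, since they improve as $k_n$ and $\lambda_n$ grow.

\section{Active levels and the passage through one stage}\label{sec:stage}

Call the level $i$ \emph{active} for $w\in\mathbb R$ if $\|w/3^{i+2}\|\ge\frac19$. The margin between $\frac19$ and the $\frac1{10}$ of Lemma~\ref{lem:window} allows $W$ to move. Stage $n$ consists of the levels between $k_{n+1}$ and $k_n$. During it $W$ moves by at most $C_1k_{n+1}=C_13^{6k_n}$, which is negligible against $3^i$ for $i>7k_n$; so activity at these levels can be read from $W$ at the start of the stage. We need activity in every geometric range of levels above $7k_n$, and we fix a grid that does not depend on the target set.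

Let $\lambda_0=\lfloor k_0/2\rfloor$, $\lambda_{n+1}=9^{\lambda_n}$ and $t_j=\lceil(1+\varepsilon_0/4)^j\rceil$. The number $3^{\lambda_n}$ is the finest resolution at which we locate $W_{k_n}$. By induction $\lambda_n\le k_n$. Also $\lambda_n\ge10k_{n-1}$ for $n\ge1$, because $9^{\lfloor k_0/2\rfloor}\ge10k_0$ and $9^{10k_{n-1}}\ge10\cdot3^{6k_{n-1}}=10k_n$. Hence
\begin{equation}\label{eq:lambda}
3^{\lambda_n}\ge6C_1k_n\qquad(n\ge0),
\end{equation}
directly for $n=0$, and for $n\ge1$ because $3^{10k_{n-1}}\ge6C_13^{6k_{n-1}}$. If $t_j\ge9^{\lambda_0}$, then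
\begin{equation}\label{eq:grid}
t_{j+1}-t_j\ge\tfrac{\varepsilon_0}4(t_j-1)-1\ge\tfrac{\varepsilon_0}8t_j .
\end{equation}
Call $j$ \emph{$n$-admissible} if $t_j\ge9^{\lambda_n}$ and $t_{j+1}\le3^{5k_n}$. For such $j$ let $A_{n,j}$ be the set of $w\in\mathbb R$ for which fewer than $\zeta(t_{j+1}-t_j)$ levels in $(7k_n+t_j,7k_n+t_{j+1}]$ are active, and let $\mathrm{Rich}_{n+1}=\mathbb R\setminus\bigcup_jA_{n,j}$.

For integers $i_-<i_+$ and $\ell=i_+-i_-$, call $A\subset\mathbb R$ \emph{$(i_-,i_+)$-sparse} if there is a set $\mathcal Z$ of at most $3\cdot3^{\gamma\ell/4}$ real numbers such that every point of $A$ is within $\frac123^{i_-}$ of $\mathcal Z+3^{i_+}\mathbb Z$.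

\begin{lemma}\label{lem:cover}
Let $j$ be $n$-admissible, $i_-=7k_n+t_j+1$, $i_+=7k_n+t_{j+1}+2$. Then $A_{n,j}$ is $(i_-,i_+)$-sparse, $i_-\ge\lambda_{n+1}$, $i_+\le\frac12k_{n+1}$, and $\ell\ge\frac{\varepsilon_0}8t_j$.
\end{lemma}

\begin{proof}
Let $N=t_{j+1}-t_j=\ell-1$; the levels concerned are $i_-,\dots,i_+-2$. Reduce $w$ modulo $3^{i_+}$ to $[0,3^{i_+})$ and let $d_i$ be the ternary digit of weight $3^i$ of $\lfloor w\rfloor$. The string $d_{i_+-1},\dots,d_{i_-}$ determines an interval of length $3^{i_-}$ containing $w$, so we count the strings that arise from $A_{n,j}$. If level $i$ is inactive, then $w$ modulo $3^{i+2}$ lies in $[0,3^i)$ or in $(8\cdot3^i,9\cdot3^i)$, so $d_{i+1}d_i$ is $00$ or $22$, and $d_i=d_{i+1}$. Reading downward, the string is determined by its top digit, the set of active levels, and the digits $d_i$ at active levels $i$. For $\zeta\le\frac12$ the function $k\mapsto\zeta^k(1-\zeta)^{N-k}$ is nonincreasing, so $1\ge\sum_{k\le\zeta N}\binom Nk\zeta^k(1-\zeta)^{N-k}\ge e^{-N\mathcal H(\zeta)}\sum_{k\le\zeta N}\binom Nk$.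 By \eqref{eq:entropy} the number of strings is at most $3\cdot3^{\zeta N}e^{N\mathcal H(\zeta)}\le3\cdot3^{\gamma\ell/4}$. Finally $i_-\ge9^{\lambda_n}=\lambda_{n+1}$, $i_+\le7k_n+3^{5k_n}+2\le\frac123^{6k_n}$, and \eqref{eq:grid} bounds $\ell$.
\end{proof}

Let $\bar k_n=k_n$ for $n<Q$ and $\bar k_Q=K-2$, and let $\mathcal E_n=\{W_{\bar k_n}\in\mathrm{Rich}_n\}$ for $1\le n\le Q$. The event $\mathcal E_Q$ is a deterministic condition on $w([0,L))$.

\begin{proposition}\label{prop:stage}
There are absolute constants $\ell_0,C_4$ such that for $k_0$ large the following holds. Let $0\le n<Q$, $\lambda_n\le i_-<i_+\le k_n$, $\ell=i_+-i_-\ge\ell_0$, and let $A$ be $(i_-,i_+)$-sparse. Then $\mathbb P(\mathcal E_{n+1}\cap\{W_{k_n}\in A\})\le C_4/\sqrt\ell$.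
\end{proposition}

\begin{proof}
\emph{Blocks of levels.} We group the levels above $7k_n$ into blocks whose lengths grow geometrically upward. Let $S_0=9^{i_-}$, $\Delta_r=\lceil\varepsilon_0S_r\rceil$, $S_{r+1}=S_r+\Delta_r$, and $\eta_r=\Delta_r/S_r\in[\varepsilon_0,2\varepsilon_0]$ (as $\varepsilon_09^{\lambda_0}\ge1$), so $S_{r+1}=(1+\eta_r)S_r$. Let $N_r=S_r-S_0$ and $l_r=7k_n+N_r$. At level $l_r$ we use a kernel of width $\sqrt{VS_r}$: it combines the size $3^{i_-}$ of the target with the noise of the $N_r$ levels still to come before level $7k_n$. Let $r_1$ be the first $r$ with $S_r\ge2S_0$, and $r_2$ the first $r$ with $S_r\ge9^{i_+}=9^\ell S_0$. Then $S_{r_1}\le2(1+2\varepsilon_0)S_0\le3S_0$, so $r_1<r_2\le C\ell$, and $S_{r_2}\le2\cdot9^{i_+}\le2\cdot9^{k_n}\le3^{5k_n}$, so $l_{r_2}+10\le k_{n+1}-2\le\bar k_{n+1}$. In particular $\mathcal E_{n+1}\in\mathcal F_{l_r}$ for $r\le r_2$. For $r<r_2$ let $\mathbf D_r$ and $\mathbf R_r$ be the sums of $D_j$ and $R_j$ over $l_r<j\le l_{r+1}$, so $W_{l_r}=W_{l_{r+1}}+\mathbf D_r+\mathbf R_r$. Given $\mathcal F_{l_{r+1}}$,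 $\mathbf D_r$ is a sum of $\Delta_r$ martingale differences bounded by $C_1$. It has mean $0$ and second moment at most $V\Delta_r$, and $\mathbb E[e^{\omega|\mathbf D_r|}|\mathcal F_{l_{r+1}}]\le2e^{\omega^2V\Delta_r/2}$. This is the Azuma--Hoeffding bound: convexity gives $\mathbb E[e^{\pm\omega D_j}|\mathcal F_j]\le\cosh(\omega C_1)\le e^{\omega^2V/2}$, and one iterates.

\emph{Lower bound for the variance.} We claim that on $\mathcal E_{n+1}$, for $r_1\le r<r_2$,
\begin{equation}\label{eq:var}
\mathbb E[\mathbf D_r^2|\mathcal F_{l_{r+1}}]\ge\beta V\Delta_r .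
\end{equation}
Here $N_r\ge S_0\ge9^{\lambda_n}$. Let $t_j$ be the first grid point with $t_j\ge N_r$. Then $(1+\varepsilon_0/4)^{j-1}\le t_{j-1}<N_r$, so $t_{j+1}\le(1+\varepsilon_0/4)^2N_r+1\le(1+\varepsilon_0)N_r\le N_{r+1}\le3^{5k_n}$. Thus $j$ is $n$-admissible and $(t_j,t_{j+1}]\subset(N_r,N_{r+1}]$. Since $S_r\le2N_r$, we have $\Delta_r\le2\varepsilon_0N_r+1\le3\varepsilon_0N_r$, and \eqref{eq:grid} gives $t_{j+1}-t_j\ge\Delta_r/24$. So on $\mathcal E_{n+1}$ the set $\mathcal I$ of levels $i\in(l_r,l_{r+1}]$ active for $W_{\bar k_{n+1}}$ has at least $\zeta\Delta_r/24$ elements, and it is $\mathcal F_{l_{r+1}}$-measurable. For $i\in\mathcal I$, \eqref{eq:bounds} gives $|W_{i+4}-W_{\bar k_{n+1}}|\le C_13^{6k_n}$, and $3^{i+2}\ge3^{7k_n}$, so $\|W_{i+4}/3^{i+2}\|\ge\frac19-C_13^{-k_n}\ge\frac1{10}$. Also $k_0+m\le7k_n<i\le K-6$. Discard the at most $2m$ levels whose windows $[i+5-m,i+4]$ are not contained in $(l_r,l_{r+1}]$. For the others take the conditional expectation of Lemma~\ref{lem:window} given $\mathcal F_{l_{r+1}}$ and sum. Each level lies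 in at most $m$ windows, so orthogonality of the $D_j$ and \eqref{eq:budget} give
\[
m\,\mathbb E[\mathbf D_r^2|\mathcal F_{l_{r+1}}]\ge\tfrac{V_0}2\bigl(\tfrac\zeta{24}\Delta_r-2m\bigr)-m^2C_2^2\ge\tfrac{V_0\zeta}{96}\Delta_r ,
\]
the last step because $\Delta_r\ge\varepsilon_09^{\lambda_0}$ is large. This is \eqref{eq:var}.

\emph{Potentials.} Let $\mathcal Z$ be as in the definition of sparseness. Put $\rho_0=1/\psi(2)$, $\rho_{r+1}=\rho_re^{\gamma\eta_r/2}$ for $r<r_1$, $\rho_{r+1}=\rho_re^{-\gamma\eta_r/2}$ for $r\ge r_1$, and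
\[
U_r(z)=\rho_r\sum_{z_0\in\mathcal Z}\ \sum_{q\in\mathbb Z}\psi\Bigl(\frac{z-z_0-q3^{i_+}}{\sqrt{VS_r}}\Bigr).
\]
Apply Lemma~\ref{lem:pot} to the conditional law of $Y=\mathbf D_r/\sqrt{VS_r}$ with $\varepsilon=\eta_r\le\varepsilon_*$: part (i) if $r<r_1$, and part (ii) with \eqref{eq:var} if $r\ge r_1$. On $\mathcal E_{n+1}$ this gives
\begin{equation}\label{eq:super}
\mathbb E[U_r(W_{l_{r+1}}+\mathbf D_r)|\mathcal F_{l_{r+1}}]\le U_{r+1}(W_{l_{r+1}}).
\end{equation}
At the top, $U_{r_2}$ is uniformly small. As $\frac12\eta_r\le\log(1+\eta_r)\le\eta_r$, we have $\sum_{r<r_1}\eta_r\le2\log(S_{r_1}/S_0)\le2\log3$ and $\sum_{r_1\le r<r_2}\eta_r\ge\log(S_{r_2}/S_{r_1})\ge\ell\log9-\log3$, so $\rho_{r_2}\le C3^{-\gamma\ell}$. Since $\sqrt{VS_{r_2}}\le\sqrt{2V}\,3^{i_+}$ and $\psi(y)\le e^{-0.3|y|}$, each sum over $q$ is at most $C$. Hence $U_{r_2}\le C|\mathcal Z|3^{-\gamma\ell}\le\bar U:=C_33^{-\gamma\ell/2}$ with $C_3$ absolute.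

\emph{The cost of the drift.} The drift can multiply $U_r$ by a factor exponential in $|\mathbf R_r|/\sqrt{S_r}$, and we control only low moments of $\mathbf R_r$. So we pass to logarithms. Let $\Lambda_r=\log(1+U_r/\bar U)\ge0$. Then $|\Lambda_r'|\le|U_r'|/U_r\le0.3/\sqrt{VS_r}$. By this Lipschitz bound, Jensen's inequality for the concave function $\log$, and \eqref{eq:super}, on $\mathcal E_{n+1}$
\[
\mathbb E[\Lambda_r(W_{l_r})|\mathcal F_{l_{r+1}}]\le\Lambda_{r+1}(W_{l_{r+1}})+\frac{0.3}{\sqrt{VS_r}}\,\mathbb E\bigl[|\mathbf R_r|\bigm|\mathcal F_{l_{r+1}}\bigr].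
\]
Let $e_r=\mathbb E\sum_{l_r<j\le l_{r+1}}\kappa_j^2$. By \eqref{eq:bounds} and the Cauchy--Schwarz inequality $\mathbb E|\mathbf R_r|\le C_2\sqrt{\Delta_re_r}$; moreover $\Delta_r\le2\varepsilon_0S_r$, and $\sum_re_r\le1$ by \eqref{eq:budget} with $i=K-2$. Multiply by $1_{\mathcal E_{n+1}}$, take expectations, sum over $r<r_2$, and use $\Lambda_{r_2}\le\log2$:
\[
\mathbb E\bigl[1_{\mathcal E_{n+1}}\Lambda_0(W_{7k_n})\bigr]\le\log2+C\sum_{r<r_2}\sqrt{e_r}\le\log2+C\sqrt{r_2}\le C\sqrt\ell .
\]

\emph{Conclusion.} Suppose $W_{k_n}\in A$. By \eqref{eq:bounds} and \eqref{eq:lambda}, $|W_{7k_n}-W_{k_n}|\le6C_1k_n\le3^{\lambda_n}\le3^{i_-}$; this is where $i_-\ge\lambda_n$ absorbs the uncontrolled levels between $7k_n$ and $k_n$. So $W_{7k_n}$ is within $2\cdot3^{i_-}=2\sqrt{S_0}$ of $\mathcal Z+3^{i_+}\mathbb Z$, whence $U_0(W_{7k_n})\ge\rho_0\psi(2/\sqrt V)\ge1$ and $\Lambda_0(W_{7k_n})\ge\log(1/\bar U)=\frac\gamma2\ell\log3-\log C_3\ge\frac\gamma4\ell\log3$ for $\ell\ge\ell_0$. Markov's inequality bounds the probability by $C\sqrt\ell/(\frac\gamma4\ell\log3)$.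
\end{proof}

\section{Proof of Theorem~\ref{thm:main}}\label{sec:proof}

The number $w([0,L))=\sum_c\varsigma_c\bar a_c([0,L])-2E$ depends only on $(p,p')\in\Omega$, because every matching path has $u([0,L])=v([0,L])=[0,L]$.

\begin{lemma}\label{lem:det}
For $k_0$ large and every $Q\ge1$: if $(p,p')\in\Omega$ and $w([0,L))\in\mathrm{Rich}_Q$, then $\bar f_L(p,p')\ge\alpha$.
\end{lemma}

\begin{proof}
Suppose $\bar f_L(p,p')<\alpha$, and let $A_0=3^{k_0}\mathbb Z+[-C_0,C_0]$. If $F^{(k_0)}(s)\in3^{k_0+1}\mathbb Z$ and $s$ is unstopped at level $k_0$, then $W_{k_0}=w(J^{(k_0)}(s))\in A_0$ by \eqref{eq:wF}. By Lemma~\ref{lem:cong} and \eqref{eq:stop}, $\mathbb P(W_{k_0}\in A_0)\ge1-\alpha-3/h_{k_0}-\frac18>\frac12$.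

On the other hand $\mathcal E_Q$ holds surely. If $\mathcal E_1$ fails, let $n<Q$ be the largest index for which $\mathcal E_n$ fails; then $\mathcal E_{n+1}$ holds. Thus
\[
\mathbb P(W_{k_0}\in A_0)\le\mathbb P(\mathcal E_1\cap\{W_{k_0}\in A_0\})+\sum_{n=1}^{Q-1}\mathbb P(\mathcal E_{n+1}\setminus\mathcal E_n).
\]
The set $A_0$ is $(\lambda_0,k_0)$-sparse with $\mathcal Z=\{0\}$ once $2C_0\le3^{\lambda_0}$, and $k_0-\lambda_0\ge k_0/2$, so Proposition~\ref{prop:stage} bounds the first term by $C/\sqrt{k_0}$. For $1\le n<Q$, failure of $\mathcal E_n$ means $W_{k_n}\in A_{n-1,j}$ for some $(n-1)$-admissible $j$. Lemma~\ref{lem:cover} supplies the hypotheses of Proposition~\ref{prop:stage}, with $\ell\ge\frac{\varepsilon_0}89^{\lambda_0}\ge\ell_0$. By \eqref{eq:grid} the $t_j\ge9^{\lambda_{n-1}}$ grow at least geometrically with ratio $1+\varepsilon_0/8$, so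
\[
\mathbb P(\mathcal E_{n+1}\setminus\mathcal E_n)\le\sum_{j:\ t_j\ge9^{\lambda_{n-1}}}C_4\bigl(\tfrac{\varepsilon_0}8t_j\bigr)^{-1/2}\le C\,3^{-\lambda_{n-1}} .
\]
As $\lambda_{n+1}\ge\lambda_n+1$, the sum over $n$ is at most $C3^{-\lambda_0}$, uniformly in $Q$. The total is less than $\frac12$ for $k_0$ large, a contradiction.
\end{proof}

\begin{lemma}\label{lem:top}
For $k_0$ large and every $Q\ge1$, $\mu^4\bigl(w([0,L))\in\mathrm{Rich}_Q\bigm|\Omega\bigr)\ge\frac34$.
\end{lemma}

\begin{proof}
Given $\Omega$, the numbers $r_K(c,0)$ are independent and uniform on $\{0,\dots,h_K-L\}$ by Lemma~\ref{lem:blocks}, and they determine $w([0,L))$. Fix all but $r=r_K(y',0)=-b_{y'}$. Since $\varsigma_{y'}=-1$, we get $w([0,L))=w_0-2r-\bar a(r)$, where $w_0$ does not depend on $r$ and $\bar a(r)$ is the mean over the positions $[r,r+L)$ of a fixed function on the $K$-block with values in $[0,K]$. So $|\bar a(r)-\bar a(r_0)|\le2K|r-r_0|/L$.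

Let $j$ be $(Q-1)$-admissible, with $i_-,i_+,\ell,\mathcal Z$ as in Lemma~\ref{lem:cover}; thus $i_+\le K/2$. Consider at most $3^{i_+}$ consecutive values of $r$, starting at $r_0$. On them $|\bar a(r)-\bar a(r_0)|\le2K3^{K/2}/3^{K-2}\le1$, and the numbers $-2r$ are distinct modulo $3^{i_+}$ because $2$ is prime to $3$. If $w([0,L))\in A_{Q-1,j}$, then $w_0-\bar a(r_0)-2r$ lies, modulo $3^{i_+}$, in one of $|\mathcal Z|$ intervals of length $3^{i_-}+2$. This happens for at most $|\mathcal Z|(3^{i_-}+3)\le2|\mathcal Z|3^{i_-}$ values of $r$. The set $\{0,\dots,h_K-L\}$ has more than $3^{i_+}$ elements, so it is a union of at most $2(h_K-L+1)3^{-i_+}$ such runs. The proportion of $r$ with $w([0,L))\in A_{Q-1,j}$ is therefore at most $4|\mathcal Z|3^{-\ell}\le12\cdot3^{-3\ell/4}\le12\cdot3^{-3\varepsilon_0t_j/32}$. The admissible $t_j$ are distinct integers at least $9^{\lambda_0}$, so the sum over $j$ is at most $\frac14$ for $k_0$ large.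
\end{proof}

By \eqref{eq:omega} and Lemmas~\ref{lem:det} and~\ref{lem:top}, $\mu^4\{\bar f_L\ge\alpha\}\ge0.62\cdot0.75>0.45$ for $L=\lfloor h_{k_Q}/10\rfloor$, $Q=1,2,\dots$. This proves Theorem~\ref{thm:main}.

\section{Proof of Theorem~\ref{thm:comp}}\label{sec:comp}

(1) Let $L'\ge L$. Cut $[0,L')$ into $\lfloor L'/L\rfloor$ segments of length $L$ and a remainder; matchings of corresponding segments combine to a matching of the whole names. By invariance of $\mu^4$ under $T\times T$,
\[
\int(1-\bar f_{L'})\,d\mu^4\ge\Bigl\lfloor\frac{L'}L\Bigr\rfloor\frac L{L'}\int(1-\bar f_L)\,d\mu^4\ge\int(1-\bar f_L)\,d\mu^4-\frac L{L'} .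
\]
For $L'$ as in Theorem~\ref{thm:main}, $\int\bar f_{L'}\,d\mu^4\ge0.45\,\alpha$, so $\int\bar f_L\,d\mu^4\ge0.45\,\alpha-L/L'$. Let $L'\to\infty$.

For the generator, the atoms of $P_{k_0}$ are clopen, so $r_{k_0}(x,0)$ is determined by the coordinates of $x$ in $[-\rho,\rho]$ for some $\rho$. Let $\eta=\eta_L(p,p')$ be the $\bar f$-distance of the $(x_0,y_0)$-names of length $L$, and take an optimal matching; it leaves $2\eta L$ indices unmatched in the two names together. A \emph{break} is a place where consecutive matched pairs are not of the form $(i,j),(i+1,j+1)$. Each break contains an unmatched index of its own, so there are at most $2\eta L$ breaks. Delete the $\rho$ matched pairs on each side of every break, and the first $\rho$ and last $\rho$ matched pairs. For a remaining pair $(i,j)$ all pairs $(i+e,j+e)$, $|e|\le\rho$, belong to the original matching, so the $(P_{k_0}\times P_{k_0})$-symbols at $i$ and $j$ agree. At least $(1-\eta)L-4\rho\eta L-2\rho$ pairs remain, so $\bar f_L\le(1+4\rho)\eta_L+2\rho/L$ and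
\[
\int\eta_L\,d\mu^4\ge\frac{0.45\,\alpha-2\rho/L}{1+4\rho},
\]
which exceeds a positive constant for large $L$.

(2) Suppose $S'$ is a factor of $S$, that is, there is a measure-preserving map $\pi$ with $\pi S=S'\pi$. A finite partition $P$ for $S'$ lifts to $\pi^{-1}P$, and the $\pi^{-1}P$-name of $z$ is the $P$-name of $\pi z$; so the names have the same distribution, and $S'$ is loosely Bernoulli if $S$ is. By Theorem~\ref{thm:main} no loosely Bernoulli system has $T$ as a factor. For $r\ge2$ the projection to two coordinates makes $T$ a factor of $\sigma^{\times r}$. The case $r=1$ is Proposition~\ref{prop:one}.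

(3) We use minimal self-joinings only for two copies: an ergodic $2$-fold self-joining of $(X,\mu,\sigma)$ is either $\mu\times\mu$ or the image of $\mu$ under $x\mapsto(x,\sigma^nx)$ for some $n\in\mathbb Z$. Take an ergodic $r$-fold self-joining. If any two coordinates are related by a power of $\sigma$, the projection to the first coordinate is an isomorphism onto $(X,\mu,\sigma)$, which is loosely Bernoulli. Otherwise some two coordinates are not so related. Their joint distribution is an ergodic $2$-fold self-joining, being a factor of an ergodic system, so it is $\mu\times\mu$. Then $T$ is a factor, and (2) applies. \qed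

\begin{thebibliography}{9}
\bibitem{BCE} \emph{Basic Constructions and Examples}, \texttt{https://www.math.uh.edu/\string~nicol/pdffiles/petersen.pdf}.
\end{thebibliography}
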